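
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}

\title{Triangular embeddings of complete graphs\\ that share almost no faces}


\begin{abstract}
The distance between two triangular embeddings of $K_n$ is the least number of faces on which they disagree, minimized over all identifications of their vertex sets. It was conjectured that this distance is at most $c\cdot n(n-1)/3$ for a constant $c<1$, where $n(n-1)/3$ is the number of faces. We disprove the conjecture. For $N=2\cdot 3^k+1$ with $k\ge4$ and any triangular embedding $g$ of $K_N$, we find orientable and nonorientable triangular embeddings of $K_N$ that agree with $g$, under every identification, in at most $59N^{3/2}\sqrt{\ln N}$ faces. We also show that for every $\varepsilon\in(0,1)$ there is $c>0$ such that, for all large $N$ of this form, $K_N$ has at least $e^{cN^2}$ triangular embeddings with pairwise distances greater than $(1-\varepsilon)N(N-1)/3$. Almost all faces of our embeddings lie in about $n^2/6$ triangulations of $K_{m,m,m}$, where $N=m(n-1)+1$, each of which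 can be relabeled at random independently of the others.
\end{abstract}

\section{The question and the results}

A \emph{triangular embedding} of a complete graph in a closed surface, orientable or nonorientable, is a cellular embedding in which every face is a triangle. We describe it by its set of faces and write $[x,y,z]$ for the face with vertices $x,y,z$; the order of the three vertices is irrelevant. Throughout, complete graphs have at least four vertices. Every edge lies in two faces, so a triangular embedding of $K_n$ has
\[
F_n=\frac{n(n-1)}{3}
\]
faces.

How different can two triangular embeddings $f,f'$ of $K_n$ be? Given a bijection $\phi$ of the vertex set, let $a_\phi(f,f')$ be the number of faces $[x,y,z]$ of $f$ such that $[\phi(x),\phi(y),\phi(z)]$ is a face of $f'$. We call it the \emph{agreement} of $f$ and $f'$ under $\phi$. The \emph{distance} is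
\[
d(f,f')=F_n-\max_\phi a_\phi(f,f').
\]
This is the least number of faces of $f$ that must be replaced to obtain a triangular embedding isomorphic to $f'$; in particular, $d(f,f')=0$ exactly when $f$ and $f'$ are isomorphic. Since $a_\phi(f,f')=a_{\phi^{-1}}(f',f)$, the distance is symmetric.

Some agreement can always be forced. The $n-1$ faces at a vertex form a disc, bounded by a cycle through all other vertices. Any two such discs look alike, so some $\phi$ maps the disc around a vertex of $f$ onto the disc around a vertex of $f'$. This gives the known bound
\begin{equation}\label{eq:trivial}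
d(f,f')\le F_n-(n-1).
\end{equation}
For $n\ge6$ a random $\phi$ does no better than this on average. A face of $f$ is sent to a uniformly random triple, which is a face of $f'$ with probability $F_n/\binom n3=2/(n-2)$, so the expected agreement is $2F_n/(n-2)$, about $\frac23 n$. Both numbers are linear in $n$, while $F_n$ is quadratic. On the other hand, there are $n!$ bijections to choose from, and one may hope that a clever $\phi$ always matches many discs at once. The following was proposed in \cite{source}.

\begin{conjecture}
There is a constant $0<c<1$ such that $d(f,f')\le c\cdot n(n-1)/3$ for every $n$ for which $K_n$ has triangular embeddings and for every two triangular embeddings $f$, $f'$ of $K_n$.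
\end{conjecture}

A count suggests the opposite answer. The number $n!=e^{O(n\ln n)}$ of bijections is small compared with the exponentials of $n^2$ that appear in large-deviation estimates for about $n^2$ independent choices. If the faces of $f$ could be chosen with enough independence, no bijection could do much better than an average one. The faces of an embedding are tightly constrained, and the task is to find the independence. We prove the following.

\begin{theorem}\label{thm:main}
Let $\varepsilon\in(0,1)$. For all sufficiently large $k$ and $N=2\cdot 3^k+1$ the graph $K_N$ has triangular embeddings, and for every triangular embedding $g$ of $K_N$ there are an orientable triangular embedding $f$ of $K_N$, and also a nonorientable one, with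
\[
d(f,g)>(1-\varepsilon)F_N .
\]
\end{theorem}

\begin{corollary}\label{cor:false}
The conjecture is false. It remains false if $f$ and $f'$ are both required to be orientable, or both required to be nonorientable.
\end{corollary}

\begin{proof}
Given $c\in(0,1)$, apply Theorem~\ref{thm:main} with $\varepsilon=1-c$ and a large $k$. It provides triangular embeddings of $K_N$ of both types. Take one of the required type as $g$ and apply the theorem again to obtain $f$ of the same type with $d(f,g)>cF_N$.
\end{proof}

Two refinements come from the same family of embeddings.

\begin{theorem}\label{thm:quant}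
Let $N=2\cdot3^k+1$ with $k\ge4$. For every triangular embedding $g$ of $K_N$ there are an orientable and a nonorientable triangular embedding $f$ of $K_N$ with
\[
d(f,g)\ge F_N-59\,N^{3/2}\sqrt{\ln N}.
\]
\end{theorem}

\begin{theorem}\label{thm:many}
For every $\varepsilon\in(0,1)$ there is $c>0$ such that for all large $N$ of the form $2\cdot3^k+1$ there are at least $e^{cN^2}$ orientable triangular embeddings of $K_N$ with pairwise distances greater than $(1-\varepsilon)F_N$, and likewise at least $e^{cN^2}$ nonorientable ones.
\end{theorem}

Thus, for $N$ as in Theorem~\ref{thm:quant} and any given $g$, the minimum over $f$ of the largest agreement $\max_\phi a_\phi(f,g)$ lies between $N-1$, by \eqref{eq:trivial}, and $59N^{3/2}\sqrt{\ln N}$.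

\paragraph{The idea.} We build embeddings of $K_N$ with $N=m(n-1)+1$ in which almost all faces lie in about $n^2/6$ \emph{blocks}. Each block is a copy of a fixed triangulation of $K_{m,m,m}$ with $m$ faces removed, and its labels can be permuted by any permutation of $m$ indices, independently of the other blocks. Fix $g$ and $\phi$. With random permutations, $\phi$ maps on average at most $7m$ of the roughly $2m^2$ faces of a block to faces of $g$. For fixed $m$ and $n\to\infty$, the probability that the blocks together contribute $8m$ or more per block is $e^{-\Omega(n^2)}$, and this beats the factor $N!=e^{O(n\ln n)}$ from the union bound over $\phi$. Having many labelings per block matters. If each block could be filled in only two disjoint ways and $g$ used one of them in every block, then with random choices the identity would on average match half of all block faces.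

Section~\ref{sec:ingredients} collects the building blocks, Section~\ref{sec:construction} assembles them, Section~\ref{sec:random} proves Theorems~\ref{thm:main} and~\ref{thm:many}, and Section~\ref{sec:quant} proves Theorem~\ref{thm:quant}.

\section{Conventions and building blocks}\label{sec:ingredients}

\subsection{Embeddings as sets of triples}

Let $G$ be a connected graph and $\mathcal F$ a set of triples of vertices such that every pair in a triple is an edge of $G$. Suppose that every edge lies in exactly two triples. The \emph{link} of a vertex $x$ is the graph with edges $yz$ for all $[x,y,z]\in\mathcal F$; it is a disjoint union of cycles through the neighbors of $x$. Gluing triangles along common edges gives a closed surface, with $G$ triangularly embedded, if and only if every link is a \emph{single} cycle; a vertex whose link has several cycles is a pinch point. For $G=K_n$ every link is then a cycle through all other $n-1$ vertices.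

A cyclic orientation of the faces is \emph{coherent} at an edge if the two faces at this edge traverse it in opposite directions. The embedding is orientable if and only if there is an orientation coherent at all edges. We call a set of faces \emph{connected through shared edges} if one can pass from any of its faces to any other through faces of the set, consecutive ones sharing an edge. Two orientations of such a set that are coherent at all edges shared by two of its faces are equal or opposite.

A triangular embedding is \emph{$2$-colored} if its faces are colored black and white so that every edge is in one black and one white face. The colors then alternate around every vertex. In a $2$-colored triangular embedding of $K_n$ there are $n(n-1)/6$ faces of each color, and $(n-1)/2$ faces of each color meet at every vertex; in particular $n$ is odd.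

\subsection{The graph $K_7$}\label{sec:K7}

On $\mathbb Z_7$ take the black faces $[x,x+1,x+3]$ and the white faces $[x,x+2,x+3]$, $x\in\mathbb Z_7$. In either color the differences occurring in a face are $\pm1,\pm2,\pm3$, each once, so every pair is in exactly one black and one white face. The faces at $0$ give the link
\begin{equation}\label{eq:linkK7}
(1\;3\;2\;6\;4\;5),
\end{equation}
where $13,26,45$ come from black faces and $32,64,51$ from white ones; the link of $x$ is the translate by $x$. Orient black faces as $x\to x+1\to x+3\to x$ and white faces as $x+3\to x+2\to x\to x+3$. Black faces traverse exactly the ordered pairs with difference $1,2,4$ and white faces those with difference $-1,-2,-4$, so the orientation is coherent. Hence this is a $2$-colored orientable triangular embedding of $K_7$.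

\subsection{The block}\label{sec:block}

Let $m\ge3$ be odd, and let $K_{m,m,m}$ have parts $\{A_i\},\{B_i\},\{C_i\}$ with $i\in\mathbb Z_m$. Put
\[
\Delta=\{(i,j,k)\in\mathbb Z_m^3:\ i+j-2k\in\{0,1\}\}
\]
and take the faces $[A_i,B_j,C_k]$ with $(i,j,k)\in\Delta$, black if $i+j=2k$ and white if $i+j=2k+1$. Since $m$ is odd, $2$ is invertible mod $m$. So any two of $i,j,k$ determine the third in each color, and every edge is in one black and one white face. Following the faces around a vertex, we find these links, where the first step is through a black face and the second through a white one: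
\begin{itemize}
\item at $A_i$: from $B_j$ to $C_{(i+j)/2}$ to $B_{j+1}$, and so on;
\item at $B_j$: from $A_i$ to $C_{(i+j)/2}$ to $A_{i+1}$, and so on;
\item at $C_k$: from $A_i$ to $B_{2k-i}$ to $A_{i+1}$, and so on.
\end{itemize}
Each is a single $2m$-cycle, so this is a $2$-colored triangular embedding of $K_{m,m,m}$ with $2m^2$ faces. The triples $(i,i,i)$ give $m$ black faces, the \emph{diagonal} faces, which are pairwise vertex-disjoint. These are the faces that we shall remove in order to glue. Put
\[
\Delta^*=\Delta\setminus\{(i,i,i):i\in\mathbb Z_m\},\qquad |\Delta^*|=2m^2-m .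
\]

If a permutation of $\mathbb Z_m$ is applied to the indices of \emph{all three} parts, we obtain another triangulation of $K_{m,m,m}$ that still contains all diagonal faces. This is the freedom that we exploit. A uniformly random permutation moves a triple with distinct entries to a uniformly random such triple, but it keeps equal entries equal. So we also need
\[
D=\{(i,j,k)\in\Delta^*:\ i,j,k \text{ pairwise distinct}\}.
\]
A black triple with two equal entries is diagonal. A white triple has $i=j$, or $i=k$, or $j=k$ in $m$ cases each, and never two of these at once, because all entries equal would give $0=1$. Hence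
\begin{equation}\label{eq:D}
|\Delta^*\setminus D|=3m,\qquad |D|=2m^2-4m .
\end{equation}

\section{The construction}\label{sec:construction}

\subsection{The surgery}

Let $m\ge3$ be odd. Let $E$ be a $2$-colored orientable triangular embedding of $K_n$ with $n\ge7$ and $q=(n-1)/2$ odd, and let $H$ be a $2$-colored orientable triangular embedding of $K_{2m+1}$. We want a triangular embedding of $K_N$ with $N=m(n-1)+1$. We first describe the construction informally.

Take $m$ copies of $E$, writing $v_i$ for the copy of $v$ with index $i\in\mathbb Z_m$, and delete all white faces. Fix a vertex $z$ of $E$. For a white face $T=[u,v,w]$ not containing $z$ we now have $m$ triangular holes $u_iv_iw_i$. Close them with one block, its parts being the copies of $u$, $v$, $w$: glue the boundaries of its $m$ removed diagonal faces to the $m$ holes, matched in any order. This supplies all edges $u_iv_j$ with $i\ne j$ for which the white face of $E$ at $uv$ avoids $z$. The edges still missing are the edges $u_iu_j$ and the edges $u_iv_j$, $i\ne j$, for which $[z,u,v]$ is white, where $u,v\ne z$. To get these, identify the $m$ copies of $z$ to one vertex $\infty$. For a white face $[z,x,y]$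 of $E$ the $m$ holes $\infty x_iy_i$ now share the vertex $\infty$, just as do the $m$ black faces at a vertex of $H$. So we remove these $m$ black faces from a copy of $H$ and glue what remains into the $m$ holes. The edges of $H$ that are not on the boundaries of the holes are exactly the missing edges among the copies of $x$ and $y$.

Identifying the copies of $z$ creates a pinch point, and gluing in the copies of $H$ may or may not repair it. This is the one delicate point. It is controlled by the way in which the copies of $H$ are glued, and the same choice will decide orientability.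

\subsection{The definition}\label{sec:def}

The link of $z$ in $E$ is a cycle $(x^1y^1x^2y^2\cdots x^qy^q)$, where $[z,x^p,y^p]$ is white and $[z,y^p,x^{p+1}]$ is black (superscripts mod $q$). Every vertex other than $z$ is in exactly one pair $\{x^p,y^p\}$. Fix the coherent orientation of $E$ in which the faces at $z$ are $z\to x^p\to y^p\to z$ and $z\to y^p\to x^{p+1}\to z$.

Fix a vertex $\infty_H$ of $H$. Its link is a cycle $(s_0t_0s_1t_1\cdots s_{m-1}t_{m-1})$, where $[\infty_H,s_r,t_r]$ is black and $[\infty_H,t_r,s_{r+1}]$ is white (subscripts mod $m$).

Let $\mathcal W$ be the set of white faces of $E$ not containing $z$, each written once as a triple $T=(u,v,w)$ in the cyclic order given by the orientation of $E$. Then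
\begin{equation}\label{eq:b}
b:=|\mathcal W|=\frac{n(n-1)}6-\frac{n-1}2=\frac{(n-1)(n-3)}6 .
\end{equation}
For distinct $u,v\ne z$, the white face of $E$ at $uv$ is in $\mathcal W$ unless $\{u,v\}=\{x^p,y^p\}$ for some $p$.

The vertex set is
\[
V=\{\infty\}\cup\{v_i:\ v\in V(E)\setminus\{z\},\ i\in\mathbb Z_m\},\qquad |V|=N=m(n-1)+1 .
\]
The vertices $x^p_i,y^p_i$, $i\in\mathbb Z_m$, form \emph{layer} $p$. For every family $\sigma=(\sigma_T)_{T\in\mathcal W}$ of permutations $\sigma_T\in\operatorname{Sym}(\mathbb Z_m)$ let $f_\sigma$ consist of the following triples, counted with multiplicity; we shall see that no triple occurs twice.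
\begin{itemize}
\item[(F1)] $[u_i,v_i,w_i]$ for every black face $[u,v,w]$ of $E$ not containing $z$ and every $i$. These are black.
\item[(F2)] $[u_{\sigma_T(i)},v_{\sigma_T(j)},w_{\sigma_T(k)}]$ for $T=(u,v,w)\in\mathcal W$ and $(i,j,k)\in\Delta^*$, with the color of $(i,j,k)$ in $\Delta$. For fixed $T$ these triples form the \emph{block} of $T$.
\item[(F3)] For each $p$, the images of all faces of $H$ except the black faces at $\infty_H$, under a bijection $h_p$ from $V(H)$ to the union of $\{\infty\}$ and layer $p$, with their colors in $H$. Here $h_p(\infty_H)=\infty$, and $h_p$ maps the black faces at $\infty_H$ to the triples $[\infty,x^p_i,y^p_i]$, $i\in\mathbb Z_m$.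
\item[(F4)] $[\infty,y^p_i,x^{p+1}_i]$ for all $p$ and $i$. These are black.
\end{itemize}

\paragraph{The choice of $h_p$.} We say that $h_p$ has \emph{shift} $\epsilon_p\in\{1,-1\}$ if $h_p(s_r)=x^p_{\epsilon_p r}$ and $h_p(t_r)=y^p_{\epsilon_p r}$ for all $r$. The (F3) faces at $\infty$ in layer $p$, which are the images of the white faces at $\infty_H$, are then
\begin{equation}\label{eq:shift}
[\infty,\,y^p_i,\,x^p_{i+\epsilon_p}],\qquad i\in\mathbb Z_m .
\end{equation}
\begin{itemize}
\item \emph{Untwisted version:} every $h_p$ has a shift, and $\sum_{p=1}^q\epsilon_p=1$. This is possible since $q$ is odd.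
\item \emph{Twisted version:} $h_2,\dots,h_q$ have shifts with $\sum_{p=2}^q\epsilon_p=0$, which is possible since $q-1$ is even. The map $h_1$ is the map of shift $1$ with the images of $s_1$ and $t_1$ interchanged: $h_1(s_1)=y^1_1$ and $h_1(t_1)=x^1_1$.
\end{itemize}

\subsection{The smallest case by hand: $N=19$}\label{sec:example}

Let $m=3$, let $E$ and $H$ both be the embedding of $K_7$ from Section~\ref{sec:K7}, and let $z=0$ and $\infty_H=0$. By \eqref{eq:linkK7} we may take
\[
(x^1,y^1)=(3,2),\quad (x^2,y^2)=(6,4),\quad (x^3,y^3)=(5,1),
\]
and $(s_0,t_0,s_1,t_1,s_2,t_2)=(1,3,2,6,4,5)$. The given orientation of $K_7$ has the face $0\to3\to2\to0$, as required. The black faces of $E$ that avoid $0$ are $[1,2,4]$, $[2,3,5]$, $[3,4,6]$, $[1,5,6]$, and $\mathcal W$ consists of the four triples $(4,3,1)$, $(5,4,2)$, $(6,5,3)$, $(2,1,6)$. Thus $f_\sigma$ has $4\cdot15=60$ block faces among its $F_{19}=114$ faces. Take all $\sigma_T$ to be the identity and shifts $(\epsilon_1,\epsilon_2,\epsilon_3)=(1,1,-1)$.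

\emph{The link of $3_0$.} The link of $3$ in $E$ is $(4\,6\,5\,2\,0\,1)$. Without $z=0$ it is the path $2,5,6,4,1$, whose edges come alternately from black and white faces. In $f_\sigma$ the black faces $[2,3,5]$ and $[3,4,6]$ give the link edges $2_05_0$ and $6_04_0$. The block of $(6,5,3)$ gives the link of $C_0$ without the edge of the diagonal face, which is the path $5_0\,6_1\,5_2\,6_2\,5_1\,6_0$. Similarly, the block of $(4,3,1)$ gives the link of $B_0$ without one edge, the path $4_0\,1_1\,4_2\,1_2\,4_1\,1_0$. The link of $s_0=1$ in $H$ is $(2\,4\,3\,0\,5\,6)$; we drop the edge $03$ of the deleted black face and apply $h_1$, and get the path $\infty\,2_2\,2_1\,3_1\,3_2\,2_0$. The last face is $[\infty,1_0,3_0]$ from (F4). Altogether the link is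
\[
(\infty\;2_2\;2_1\;3_1\;3_2\;2_0\mid 5_0\;6_1\;5_2\;6_2\;5_1\;6_0\mid 4_0\;1_1\;4_2\;1_2\;4_1\;1_0),
\]
a single cycle through all other $18$ vertices. A different $\sigma_T$ would change at most the interior of one path, not its ends.

\emph{The link of $\infty$.} Alternate between (F4) and \eqref{eq:shift}, starting with $1_0=y^3_0$:
\[
(1_0\;3_0\;2_2\;6_2\;4_1\;5_1\mid 1_2\;3_2\;2_1\;6_1\;4_0\;5_0\mid 1_1\;3_1\;2_0\;6_0\;4_2\;5_2).
\]
One turn around the three layers changes the index by $-(\epsilon_1+\epsilon_2+\epsilon_3)=-1$, so all $18$ vertices are reached. With shifts $(1,1,1)$ the index would change by $-3=0$, and the link would fall apart into three hexagons.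

\subsection{The general proof}

\begin{proposition}\label{prop:embedding}
In both versions and for every $\sigma$, $f_\sigma$ is a $2$-colored triangular embedding of $K_N$. It is orientable in the untwisted version and nonorientable in the twisted version.
\end{proposition}

\begin{proof}
\emph{Every pair is in one black and one white face.} We count triples with multiplicity.

(a) $\{\infty,x^p_i\}$ and $\{\infty,y^p_i\}$: (F3) gives the white face, the black one having been deleted, and (F4) gives one black face.

(b) $\{u_i,v_i\}$ with $u\ne v$. Suppose first that the white face of $E$ at $uv$ is some $T\in\mathcal W$. The pair has equal indices also before applying $\sigma_T$, so the black one of the two faces at it in the full triangulation of $K_{m,m,m}$ is diagonal and omitted, and (F2) gives exactly one face, a white one. If the white face of $E$ at $uv$ contains $z$, then $\{u,v\}=\{x^p,y^p\}$ and (F3) gives exactly one face, a white one, because the black face $[\infty,x^p_i,y^p_i]$ is omitted. The black face of $E$ at $uv$ gives exactly one black face, in (F1) if it avoids $z$ and in (F4) if it contains $z$.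

(c) $\{u_i,v_j\}$ with $u\ne v$ and $i\ne j$. If the white face of $E$ at $uv$ is $T\in\mathcal W$, its block gives one face of each color, since no diagonal face contains the pair. Otherwise $\{u,v\}=\{x^p,y^p\}$, and (F3) gives one face of each color, since the deleted faces contain only edges at $\infty$ and edges $x^p_ry^p_r$. There are no others.

(d) $\{u_i,u_j\}$ with $i\ne j$: for the unique $p$ with $u\in\{x^p,y^p\}$, (F3) gives one face of each color, and there are no others.

\smallskip
\emph{The link of $v_i$.} Let $(v,\bar v,\hat v)$ be $(x^p,y^p,y^{p-1})$ or $(y^p,x^p,x^{p+1})$. In both cases $[z,v,\bar v]$ is white and $[z,v,\hat v]$ is black. The link of $v$ in $E$ without $z$ is a path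
\[
a_0=\bar v,\ a_1,\ \dots,\ a_{n-3}=\hat v
\]
through all of $V(E)\setminus\{z,v\}$. Its edges come alternately from black and white faces, beginning with black and ending with white; we call the edges black and white accordingly. The faces of $f_\sigma$ at $v_i$ contribute as follows.
\begin{itemize}
\item If $a_ta_{t+1}$ is black ($t$ even), (F1) gives the link edge $(a_t)_i(a_{t+1})_i$.
\item If $a_ta_{t+1}$ is white ($t$ odd), the block of the face $[v,a_t,a_{t+1}]$, which is in $\mathcal W$, gives a $2m$-cycle through all $(a_t)_j$, $(a_{t+1})_j$ minus the edge $(a_t)_i(a_{t+1})_i$ of the diagonal face at $v_i$. This is a path from $(a_t)_i$ to $(a_{t+1})_i$ through these $2m$ vertices.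
\item (F3) gives a $2m$-cycle through $\infty$ and all other vertices of layer $p$ minus the edge $\infty\bar v_i$ of the deleted black face. This is a path from $\infty$ to $\bar v_i$ through these $2m$ vertices.
\item (F4) gives the edge $\hat v_i\infty$.
\end{itemize}
The paths of the second and third kind are vertex-disjoint and cover $V\setminus\{v_i\}$. The single edges join them in the order
\[
\infty\ \xrightarrow{\text{F3}}\ (a_0)_i\ \xrightarrow{\text{F1}}\ (a_1)_i\ \xrightarrow{\text{F2}}\ (a_2)_i\ \xrightarrow{\text{F1}}\ \cdots\ \xrightarrow{\text{F2}}\ (a_{n-3})_i\ \xrightarrow{\text{F4}}\ \infty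
\]
into one cycle.

\smallskip
\emph{The link of $\infty$, untwisted version.} From $y^p_i$ we go by (F4) to $x^{p+1}_i$ and then, by \eqref{eq:shift}, to $y^{p+1}_{i-\epsilon_{p+1}}$. After $q$ such double steps we have passed from $y^p_i$ to $y^p_{i-1}$, because $\sum_p\epsilon_p=1$. So the link is one cycle of length $2qm$.

\emph{The link of $\infty$, twisted version.} In the same way, starting from $y^1_i$ and going through layers $2,\dots,q$, we arrive at $y^q_i$, because $\sum_{p\ge2}\epsilon_p=0$, and then by (F4) at $x^1_i$. For $i\in\mathbb Z_m$ these paths from $y^1_i$ to $x^1_i$ are disjoint and cover all layers $p\ge2$. The other link edges are the edges $h_1(t_r)h_1(s_{r+1})$. Since $\{h_1(s_r),h_1(t_r)\}=\{x^1_r,y^1_r\}$, the link is the cycle $(h_1(s_0)\,h_1(t_0)\,h_1(s_1)\,h_1(t_1)\cdots)$ in which every edge $h_1(s_r)h_1(t_r)$ is replaced by a path. This is a single cycle.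

As all links, counted with multiplicity, are single cycles of length $N-1\ge3$, no triple occurs twice. Hence $f_\sigma$ is a $2$-colored triangular embedding of $K_N$.

\smallskip
\emph{The untwisted version is orientable.} Orient $H$ coherently so that the faces at $\infty_H$ are
\[
\infty_H\to t_r\to s_r\to\infty_H\ \text{(black)},\qquad \infty_H\to s_{r+1}\to t_r\to\infty_H\ \text{(white)} .
\]
Orient (F1) as in $E$. For $T=(u,v,w)\in\mathcal W$ orient the white faces of its block in the direction $u\to v\to w\to u$ of the parts and the black ones in the direction $u\to w\to v\to u$. Orient (F3) as in $H$, and (F4) as $\infty\to y^p_i\to x^{p+1}_i\to\infty$. We check all edges.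
\begin{itemize}
\item $\infty x^p_i$: the (F4) face goes $x^p_i\to\infty$, and the (F3) face, an image of $\infty_H\to s_{r+1}\to t_r\to\infty_H$, goes $\infty\to x^p_i$. For $\infty y^p_i$: the (F4) face goes $\infty\to y^p_i$ and the (F3) face goes $y^p_i\to\infty$.
\item $u_iv_i$ with $u\ne v$: the black face, from (F1) or (F4), traverses this edge as the black face of $E$ traverses $uv$, hence opposite to the white face of $E$ at $uv$. If that white face is $T\in\mathcal W$, the white (F2) face traverses the edge as $T$ does, and we are done. If $\{u,v\}=\{x^p,y^p\}$, then the white face of $E$ is $z\to x^p\to y^p\to z$, so the black face goes $y^p_i\to x^p_i$. The white (F3) face goes opposite to the deleted black face of $H$, which traverses $t_r\to s_r$; so it goes $x^p_i\to y^p_i$.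
\item Every other edge has both faces in one block or both in one copy of $H$, where the orientation is coherent.
\end{itemize}

\smallskip
\emph{The twisted version is nonorientable.} The idea is that the faces away from $\infty$ prescribe the direction of every edge $x^1_iy^1_i$, and the interchange of $s_1$ and $t_1$ makes the copy of $H$ in layer $1$ violate this at exactly one index.

Suppose that there is a coherent orientation $O$. Let $P$ be the set of all (F1) and (F2) faces. By the description of the links, the faces of $P$ at any vertex $v_i$ are consecutive around $v_i$ (they give the part of the link from $(a_0)_i$ to $(a_{n-3})_i$), so they are connected through shared edges. If $u$ and $v$ are in different pairs $\{x^p,y^p\}$, then the white face of $E$ at $uv$ is in $\mathcal W$, and for all $i,j$ the vertices $u_i$ and $v_j$ lie in a common (F2) face. These pairs $u_i,v_j$ form a complete multipartite graph whose $q\ge3$ parts are the layers, which is connected. Hence $P$ is connected through shared edges. The orientation of (F1) and (F2) used above is coherent at all edges shared by two faces of $P$, since the check at these edges did not involve the maps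 $h_p$. So after reversing $O$ if necessary, $O$ agrees with it on $P$. Now the white face of $E$ at $x^1y^1$ contains $z$, so the black face at $x^1_iy^1_i$ is in (F1), and as above it goes $y^1_i\to x^1_i$. Therefore under $O$ the (F3) face at $x^1_iy^1_i$ goes
\begin{equation}\label{eq:needed}
x^1_i\to y^1_i\qquad\text{for every } i\in\mathbb Z_m .
\end{equation}

Let $Q$ be the set of (F3) faces with $p=1$. At each vertex of layer $1$ the faces of $Q$ are consecutive (a cycle of faces of $H$ with one removed). Any two vertices of layer $1$ lie in a common white face of $Q$, and every face of $Q$ contains a vertex of layer $1$. So $Q$ is connected through shared edges, and on $Q$ the orientation $O$ is the image under $h_1$ of the orientation of $H$ above, or its reverse. In the orientation of $H$, the white face at $s_rt_r$ goes $s_r\to t_r$ for every $r$. Under $h_1$ this reads $x^1_0\to y^1_0$ for $r=0$, and $y^1_1\to x^1_1$ for $r=1$. With either sign one of the two contradicts \eqref{eq:needed}.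
\end{proof}

\begin{lemma}\label{lem:exist}
For every $k\ge1$, the graph $K_{2\cdot3^k+1}$ has a $2$-colored orientable triangular embedding.
\end{lemma}

\begin{proof}
For $k=1$ take $K_7$. Given such an embedding $E$ for $n=2\cdot3^k+1$, so that $q=3^k$ is odd, apply the untwisted version of Proposition~\ref{prop:embedding} with $m=3$ and with the embedding of $K_7$ as $H$. It gives such an embedding for $N=3(n-1)+1=2\cdot3^{k+1}+1$.
\end{proof}

So for $N=2\cdot3^k+1$ and every $j$ with $1\le j\le k-1$, both versions of the construction are available with
\begin{equation}\label{eq:mn}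
m=3^j,\qquad n=2\cdot3^{k-j}+1,\qquad m(n-1)=N-1,
\end{equation}
where $E$ and $H$ are taken from Lemma~\ref{lem:exist}. In the rest of the paper $f_\sigma$ refers to such a choice.

The blocks contain $b(2m^2-m)$ faces. By \eqref{eq:b}, the number of all other faces is
\begin{equation}\label{eq:rest}
F_N-b(2m^2-m)=\frac{m(n-1)}6\bigl[2m(n-1)+2-(n-3)(2m-1)\bigr]=\frac{m(n-1)(n+4m-1)}6 .
\end{equation}
Since $F_N\ge m^2(n-1)^2/3$, the fraction of faces outside the blocks is at most
\begin{equation}\label{eq:restfrac}
\frac{n+4m-1}{2m(n-1)}=\frac1{2m}+\frac2{n-1}.
\end{equation}
Both $m$ and $n$ must be large for the blocks to dominate.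

\section{Random relabeling}\label{sec:random}

Fix a triangular embedding $g$ of $K_N$ on the vertex set $V$ and a bijection $\phi:V\to V$. Choose all $\sigma_T$ independently and uniformly from $\operatorname{Sym}(\mathbb Z_m)$. For $T\in\mathcal W$ let $X_T$ be the number of (F2) faces of the block of $T$ that $\phi$ maps to faces of $g$. It depends only on $\sigma_T$, so the $X_T$ are independent, and $0\le X_T\le 2m^2$.

\subsection{One block}

For $T=(u,v,w)$ let $R_T$ be the set of $(i,j,k)\in\mathbb Z_m^3$ with pairwise distinct entries such that $[\phi(u_i),\phi(v_j),\phi(w_k)]$ is a face of $g$. The only property of $g$ that we use is that every pair of vertices is in two faces: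
\begin{equation}\label{eq:R}
\text{any values of two of the coordinates extend to at most two triples in } R_T .
\end{equation}
In particular $|R_T|\le 2m(m-1)$, while there are $m(m-1)(m-2)$ triples with distinct entries. So, for large $m$, a random triple with distinct entries is rarely in $R_T$.

\begin{lemma}\label{lem:mean}
$\mathbb E X_T\le 7m$.
\end{lemma}

\begin{proof}
The triples in $\Delta^*\setminus D$ contribute at most $3m$ by \eqref{eq:D}. For $(i,j,k)\in D$ the triple $(\sigma_T(i),\sigma_T(j),\sigma_T(k))$ is uniformly distributed on the triples with distinct entries. Hence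
\[
\mathbb EX_T\le 3m+|D|\cdot\frac{|R_T|}{m(m-1)(m-2)}\le 3m+\frac{2m(m-2)\cdot 2m(m-1)}{m(m-1)(m-2)}=7m .\qedhere
\]
\end{proof}

For $m=3$ this says nothing, since a block has only $15$ faces. There $i+j=2k$ means $i+j+k=0$, the set $D$ consists of all six permutations of $(0,1,2)$, and relabeling does not change it. For $m=5$ a block has $45$ faces. Thirty of them have distinct indices, and $R_T$ contains at most $40$ of the $60$ possible triples, so on average at most $30\cdot\frac{40}{60}=20$ of the thirty agree with $g$, and at most $35$ of the $45$. For general $m$ the fraction is at most $7/(2m-1)$.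

\subsection{All blocks and all bijections}

We use Hoeffding's inequality: if $X_1,\dots,X_r$ are independent random variables with values in $[0,a]$, then for $t>0$
\[
\Pr\Bigl[\sum_l(X_l-\mathbb EX_l)\ge t\Bigr]\le e^{-2t^2/(ra^2)} .
\]

\begin{proposition}\label{prop:union}
Let $g$ be a triangular embedding of $K_N$, and let $\sigma$ be chosen at random as above, in either version of the construction. With probability at least $1-\rho$, where $\rho=N!\,e^{-b/(2m^2)}$, every bijection $\phi$ satisfies
\[
a_\phi(f_\sigma,g)<\Bigl(\frac9{2m}+\frac2{n-1}\Bigr)F_N .
\]
\end{proposition}

\begin{proof}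
Fix $\phi$. By Lemma~\ref{lem:mean} the mean of $\sum_TX_T$ is at most $7mb$. Hoeffding's inequality with $r=b$, $a=2m^2$ and $t=mb$ gives
\[
\Pr\Bigl[\sum_TX_T\ge 8mb\Bigr]\le\exp\Bigl(-\frac{2(mb)^2}{b(2m^2)^2}\Bigr)=e^{-b/(2m^2)} .
\]
By the union bound, with probability at least $1-\rho$ we have $\sum_TX_T<8mb$ for all $N!$ bijections simultaneously. In that case, as $F_N\ge m^2(n-1)^2/3$, the block faces contribute to $a_\phi(f_\sigma,g)/F_N$ less than
\[
\frac{8m(n-1)(n-3)/6}{m^2(n-1)^2/3}=\frac{4(n-3)}{m(n-1)}\le\frac4m ,
\]
and the other faces contribute at most \eqref{eq:restfrac}.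
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Triangular embeddings of $K_N$ exist by Lemma~\ref{lem:exist}. Fix $m=3^j>9/\varepsilon$, and let $k\to\infty$, so that $n=2\cdot3^{k-j}+1\to\infty$. As soon as $n-1\ge4/\varepsilon$,
\[
\frac9{2m}+\frac2{n-1}<\frac\varepsilon2+\frac\varepsilon2=\varepsilon .
\]
Moreover
\begin{equation}\label{eq:rho}
\rho=N!\,e^{-b/(2m^2)}\le\exp\Bigl(N\ln N-\frac{(n-1)(n-3)}{12m^2}\Bigr).
\end{equation}
As $N\le mn$ with $m$ fixed, the exponent tends to $-\infty$, so $\rho<1$ for all large $k$, uniformly in $g$. By Proposition~\ref{prop:union} there is a $\sigma$ with $a_\phi(f_\sigma,g)<\varepsilon F_N$ for all $\phi$, that is, with $d(f_\sigma,g)>(1-\varepsilon)F_N$. By Proposition~\ref{prop:embedding} the untwisted version gives an orientable $f_\sigma$, the twisted version a nonorientable one.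
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Fix $m=3^j>9/\varepsilon$ and one of the two versions, and let $n$ be large. As in the previous proof, for every fixed $g$ the proportion of families $\sigma$ with $d(f_\sigma,g)\le(1-\varepsilon)F_N$ is at most $\rho$. Choose embeddings $f_1,f_2,\dots$ from the family greedily. If $f_1,\dots,f_L$ have been chosen and $L\rho<1$, then some $\sigma$ gives $d(f_\sigma,f_l)>(1-\varepsilon)F_N$ for all $l\le L$, and we take $f_{L+1}=f_\sigma$. So we reach at least $1/\rho$ embeddings, with pairwise distances greater than $(1-\varepsilon)F_N$ since $d$ is symmetric. By \eqref{eq:rho},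
\[
\ln\frac1\rho\ge\frac{(n-1)(n-3)}{12m^2}-N\ln N\ge\frac{N^2}{14m^4}
\]
for all large $n$, because $N=m(n-1)+1$ with $m$ fixed. So $c=1/(14m^4)$ will do.
\end{proof}

\section{A sharper bound}\label{sec:quant}

How small can the agreement be made if $m$ grows with $N$? By \eqref{eq:rest} and Lemma~\ref{lem:mean} the mean agreement under a fixed $\phi$ is at most of order $Nn+Nm$, so one would like $m$ and $n$ both to be near $\sqrt N$. The argument of Section~\ref{sec:random} does not allow this. It uses only the range $2m^2$ of $X_T$ and requires $b/(2m^2)$ to exceed about $N\ln N$, hence $n$ to exceed a constant times $m^3\ln N$. Then $m$ is at most about $N^{1/4}$ and the bound for the agreement is no better than about $N^{7/4}$. The remedy is to show that $X_T$ has an exponential tail on the scale $m$ of the bound for its mean.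

Let $m=3^j\ge9$ and keep $g,\phi,\sigma_T,R_T$ from Section~\ref{sec:random}. Let $X_T^d$ be the number of $(i,j,k)\in D$ with $(\sigma_T(i),\sigma_T(j),\sigma_T(k))\in R_T$. Then $X_T\le X_T^d+3m$ by \eqref{eq:D}.

\begin{lemma}\label{lem:exp}
If $m=3^j\ge9$, then $\displaystyle \mathbb E\exp\Bigl(\frac{3}{56m}X_T^d\Bigr)\le e^4$ for every $T\in\mathcal W$.
\end{lemma}

We would like to reveal the values of $\sigma_T$ one by one and to control the increase of $X_T^d$ at each step. But a triple counts only when three values are known, and one value may influence many triples in different roles. We decouple the roles. If the first two indices are taken from a set $P_1$ and the third from a disjoint set $P_2$, then, once $\sigma_T$ is known on $P_1$, the count is a sum of terms each depending on a single value of $\sigma_T$. Averaging over the choice of $P_1,P_2$ costs only a constant factor in the exponent.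

\begin{proof}
Write $\sigma=\sigma_T$ and $R=R_T$. Let $(P_1,P_2,P_3)$ be a uniformly random ordered partition of $\mathbb Z_m$ into sets of size $m/3$, independent of $\sigma$. Let $X'$ be the number of $(i,j,k)\in D$ with $i,j\in P_1$, $k\in P_2$ and $(\sigma(i),\sigma(j),\sigma(k))\in R$. For distinct $i,j,k$ the probability that $i,j\in P_1$ and $k\in P_2$ is
\[
p=\frac{\frac m3\bigl(\frac m3-1\bigr)\frac m3}{m(m-1)(m-2)}=\frac{m^2-3m}{27(m^2-3m+2)}\ge\frac1{28},
\]
where the inequality is equivalent to $m^2-3m\ge54$ and so holds for $m\ge9$. Thus, given $\sigma$, the mean of $X'$ over the partitions is $pX_T^d$. Put $\mu=\frac3{2m}$. By Jensen's inequality, $\exp(\mu pX_T^d)$ is at most the mean of $\exp(\mu X')$ over the partitions. Since $\mu p\ge\frac3{56m}$, it suffices to show that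
\[
\mathbb E_\sigma e^{\mu X'}\le e^4\qquad\text{for every fixed partition.}
\]

Reveal $\sigma$ on $P_1$, and for $k\in P_2$ and $y\in\mathbb Z_m$ put
\[
w(k,y)=\#\{(i,j)\in P_1^2:\ (i,j,k)\in D,\ (\sigma(i),\sigma(j),y)\in R\} .
\]
Then $X'=\sum_{k\in P_2}w(k,\sigma(k))$. For given $k$ and $i$ there are at most two $j$ with $(i,j,k)\in\Delta$, so for given $k$ at most $2m/3$ pairs $(i,j)\in P_1^2$ satisfy $(i,j,k)\in D$. Hence $w(k,y)\le 2m/3$, that is, $\mu w(k,y)\le1$. By \eqref{eq:R}, for each of these pairs at most two values of $y$ satisfy $(\sigma(i),\sigma(j),y)\in R$, so $\sum_yw(k,y)\le 4m/3$.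

Now reveal $\sigma$ on $P_2$ one element at a time. Each time fewer than $2m/3$ values have been used, so $\sigma(k)$ is conditionally uniform on a set of more than $m/3$ values. As $e^x-1\le2x$ on $[0,1]$ by convexity,
\[
\mathbb E\bigl[e^{\mu w(k,\sigma(k))}\mid\text{past}\bigr]\le1+\frac3m\sum_y\bigl(e^{\mu w(k,y)}-1\bigr)\le1+\frac3m\cdot2\mu\cdot\frac{4m}3=1+\frac{12}m .
\]
Multiplying over the $m/3$ elements of $P_2$ gives $\mathbb E_\sigma e^{\mu X'}\le(1+\frac{12}m)^{m/3}\le e^4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
First let $m=3^j\ge9$ with $j\le k-1$ be arbitrary. Put $s=\frac{56m}3\,(4b+N\ln N)$. By independence, Lemma~\ref{lem:exp} and Markov's inequality, for every fixed $\phi$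
\[
\Pr\Bigl[\sum_TX_T^d>s\Bigr]\le e^{4b-3s/(56m)}=N^{-N}<\frac1{N!} .
\]
Hence some $\sigma$ satisfies $\sum_TX_T^d\le s$ for all $\phi$ simultaneously. For this $\sigma$ and every $\phi$ we add the faces outside the blocks, counted in \eqref{eq:rest}, and the $3m$ faces of each block in which two indices are equal, and obtain
\[
a_\phi(f_\sigma,g)\le\frac{(N-1)(n-1+4m)}6+3mb+\frac{224}3\,mb+\frac{56}3\,mN\ln N .
\]
By \eqref{eq:b}, $mb\le(N-1)(n-1)/6$. The terms with $N(n-1)$ have total coefficient at most $\frac16+\frac12+\frac{224}{18}<14$, and $\frac46+\frac{56}3\ln N\le20\ln N$. Therefore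
\begin{equation}\label{eq:tradeoff}
a_\phi(f_\sigma,g)\le14\,N(n-1)+20\,mN\ln N .
\end{equation}

It remains to choose $m$ so as to balance the two terms. Put $y=\sqrt{N/\ln N}$, and let $m$ be the power of $3$ in the interval $[y/\sqrt3,\sqrt3\,y)$. As $k\ge4$, we have $N\ge163$. For $N=163$ we have $5<\ln N<5.1$ and so $N/\ln N>27$; as $N/\ln N$ is increasing for $N\ge3$, it follows that $y/\sqrt3>3$ for all $N\ge163$, and $m\ge9$. Since $\ln N\ge5$,
\[
m<\sqrt3\,y\le\sqrt{3N/5}\le\frac{N-1}6=3^{k-1},
\]
where the last inequality holds because $(N-1)^2\ge162(N-1)\ge\frac{108}5N$. So $m=3^j$ with $j\le k-1$ is admissible. Finally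
\[
n-1=\frac{N-1}m\le\frac{\sqrt3\,N}{y}=\sqrt3\,\sqrt{N\ln N},\qquad m\ln N\le\sqrt3\,y\ln N=\sqrt3\,\sqrt{N\ln N},
\]
and \eqref{eq:tradeoff} gives $a_\phi(f_\sigma,g)\le34\sqrt3\,N^{3/2}\sqrt{\ln N}<59\,N^{3/2}\sqrt{\ln N}$ for all $\phi$. The argument applies to both versions of $f_\sigma$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{On the maximal distance between triangular embeddings of a complete graph}, \url{https://core.ac.uk/download/pdf/82193627.pdf}.
\end{thebibliography}

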